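\title{A universal triangle-free graph of size $\omega_1$ without the Continuum Hypothesis}

\begin{abstract}
We show that it is consistent, relative to ZFC, that the Continuum Hypothesis fails and there is a triangle-free graph of size $\omega_1$ containing every triangle-free graph of size $\omega_1$ as an induced subgraph. The graph is built in the constructible universe $L$, and it becomes universal after a ccc forcing that makes $2^\omega=2^{\omega_1}=\omega_2$. The same method gives universal colorings $[\omega_1]^2\to\omega$ that omit monochromatic triangles in a prescribed finite set of colors.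
\end{abstract}

\section{Introduction}\label{sec:intro}

A graph is \emph{triangle-free} if it has no three pairwise adjacent vertices. An \emph{embedding} of a graph $G$ into a graph $U$ is a one-to-one map $f\colon G\to U$ such that $x$ and $y$ are adjacent in $G$ if and only if $f(x)$ and $f(y)$ are adjacent in $U$. A triangle-free graph $U$ of size $\omega_1$ is \emph{universal} if every triangle-free graph of size $\omega_1$ embeds into $U$.

The countable analog is easy. Start with one vertex and, in each of $\omega$ rounds, add for every finite independent set $B$ of old vertices a new vertex adjacent exactly to $B$. The result is a countable triangle-free graph $R$ with the extension property: for every finite $D\subseteq R$ and every independent $B\subseteq D$, some vertex outside $D$ has $B$ as its set of neighbors in $D$. A countable triangle-free graph embeds into $R$ one vertex at a time, because the neighbors of the next vertex among the earlier ones form an independent set. To run this argument for graphs of size $\omega_1$ one needs the extension property for countable $D$, and an infinite independent $D$ then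 requires $2^\omega$ vertices. Under CH this is affordable. If CH fails, a graph of size $\omega_1$ omits most of the possible neighborhoods over each infinite independent set, so an embedding of $G$ has to place each countable part of $G$ with all the later vertices of $G$ in view. One might guess that this is too much to ask of a single graph.

The following results are quoted in \cite{indep}. Under CH a universal triangle-free graph of size $\omega_1$ exists. For graphs with no restriction, Shelah produced a model of $2^\omega=\omega_2$ with a universal graph of size $\omega_1$. Mekler showed that if a class $K$ of structures satisfies a certain amalgamation condition (A), is closed under substructures, isomorphism and unions of chains, and has only countably many structures of a specific finite size, then there is a model of $2^\omega=\omega_2$ in which $K$ has a universal structure on $\omega_1$; the class of triangle-free graphs does not satisfy (A). D\v{z}amonja and Shelah produced a model of $2^\omega=2^{\omega_1}=\omega_3$ with a family of $\omega_2$ triangle-free graphs on $\omega_1$ such that every triangle-free graph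 on $\omega_1$ embeds into a member of the family. According to \cite{indep}, it is not known whether a universal triangle-free graph of size $\omega_1$ can exist without CH. We show that it can.

\begin{theorem}\label{thm:main}
Assume $V=L$. There are a ccc forcing $P_{\omega_2}$ that forces $2^\omega=2^{\omega_1}=\omega_2$ and a triangle-free graph $U\in L$ of size $\omega_1$ such that in the extension by $P_{\omega_2}$ every triangle-free graph of size $\omega_1$ embeds into $U$.
\end{theorem}

Since the consistency of ZFC implies that of $\mathrm{ZFC}+V{=}L$, it is consistent relative to ZFC alone that CH fails and a universal triangle-free graph of size $\omega_1$ exists.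

An embedding of a coloring $\chi\colon[\omega_1]^2\to\omega$ into another one is a color-preserving injection, and a member of a class of colorings is universal if every member of the class embeds into it.

\begin{theorem}\label{thm:colorings}
Over $L$ there is a ccc forcing giving $2^\omega=2^{\omega_1}=\omega_2$ such that in the extension, for every finite $I\subset\omega$, among all colorings $[\omega_1]^2\to\omega$ with no monochromatic triangle in a color $i\in I$ there is a universal one.
\end{theorem}

If $\chi$ is universal for $I=\{1\}$, then the pairs of color $1$ form a universal triangle-free graph (give the edges of a triangle-free graph color $1$ and the non-edges color $0$), and the pairs of color $2$ form a universal graph (use the colors $2$ and $0$). For $I=\emptyset$ one gets a universal function $[\omega_1]^2\to\omega$.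

The proof of Theorem~\ref{thm:main} has a combinatorial part and a forcing part. In Section~\ref{sec:closed} we consider triangle-free graphs whose vertices are arranged in countable levels, single out the finite sets that are \emph{closed}, and call a graph \emph{rich} if it has the extension property over closed finite sets. Every triangle-free graph on $\omega_1$ lies in a rich graph (Section~\ref{sec:rich}), and rich graphs can also be built level by level from generic filters (Section~\ref{sec:generic}). Section~\ref{sec:crossing} contains the central step: a predense set of finite partial isomorphisms stays predense when a generic level is added. The graph $U$ is a tree of rich graphs whose levels are read off from Cohen reals over countable levels of $L$ (Section~\ref{sec:U}). A finite support iteration embeds rich graphs into branches of $U$ by finite conditions (Section~\ref{sec:iteration}), and a condition in the style of Shelah's oracle chain condition, proved by induction in Section~\ref{sec:preservation}, keeps the iteration ccc. Sections~\ref{sec:proof} and~\ref{sec:colorings} prove the two theorems.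

\section{Leveled graphs, closed sets and richness}\label{sec:closed}

To embed a graph $X$ into a graph $Y$ by forcing, one would use finite partial isomorphisms. If a vertex $x$ has uncountably many admissible images $y$, the conditions $\{(x,y)\}$ form an uncountable antichain. We therefore divide both graphs into countable levels and allow only maps that preserve levels.

A \emph{leveled graph} is a triangle-free graph $X$ with a map $\ell$ from $X$ to the ordinals. Subsets carry the induced structure, and isomorphisms and embeddings of leveled graphs preserve edges, non-edges and $\ell$. We use the same letter for a leveled graph and its vertex set, and write $X{\upharpoonright}S$ when the graph that induces the structure on $S$ has to be named. The sets of vertices of level $\xi$, $<\xi$, $\le\xi$, $>\xi$ are denoted by $X_\xi$, $X_{<\xi}$, $X_{\le\xi}$, $X_{>\xi}$. A leveled graph \emph{on} a subset of $\omega_1\times\omega$ always has $\ell(\xi,n)=\xi$.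

Levels create a new obstruction. If $x$ has a neighbor on level $0$ of $X$ and $y$ has none on level $0$ of $Y$, then $\{(x,y)\}$ does not extend to an embedding. We cannot remove the obstruction by giving every vertex of $Y$ a neighbor on level $0$: neighborhoods in a triangle-free graph are independent, so $Y$, and with it every graph embedded in $Y$, would be a union of countably many independent sets. So conditions have to record how low the common neighbors of a finite set can be. Let $N_X(x)$ be the neighborhood of $x$, and for finite nonempty $F\subseteq X$ put $N_X(F)=\bigcap_{x\in F}N_X(x)$, $m(F)=\min_{x\in F}\ell(x)$ and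
\[
\rho_X(F)=\min\bigl(\{m(F)\}\cup\{\ell(z):z\in N_X(F)\}\bigr).
\]
Thus $\rho_X(F)$ is the lowest level on which $F$ has a common neighbor if that level is below all of $F$, and $\rho_X(F)=m(F)$ otherwise. For $F\subseteq S\subseteq X$ we have $\rho_X(F)\le\rho_S(F)\le m(F)$.

\begin{definition}\label{def:closed}
A leveled graph $S$ is \emph{closed} in $X$, written $S\sqsubseteq X$, if $S$ is an induced leveled subgraph of $X$ and $\rho_S(F)=\rho_X(F)$ for all finite nonempty $F\subseteq S$. Equivalently: whenever $F\subseteq S$ is finite and nonempty and $z\in N_X(F)$ has $\ell(z)<m(F)$, there is a \emph{witness} $w\in N_S(F)$ with $\ell(w)\le\ell(z)$.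
\end{definition}

A closed set computes $\rho$ by itself, so an isomorphism $q$ between closed subsets of $X$ and $Y$ satisfies $\rho_Y(q[F])=\rho_X(F)$. The empty set is closed. Every set of vertices of level $0$ is closed, since there $m(F)=0$. A singleton $\{x\}$ is closed exactly when $x$ has no neighbor on a lower level.

\begin{lemma}\label{lem:closed}
Let $X$ be a leveled graph.
\begin{itemize}
\item[(a)] If $S\sqsubseteq S'\sqsubseteq X$, then $S\sqsubseteq X$. If $S\sqsubseteq X$ and $S\subseteq S'\subseteq X$, then $S\sqsubseteq S'$. If $X=\bigcup_nX^n$ and $X^n\sqsubseteq X^{n+1}$ for all $n$, then $X^n\sqsubseteq X$ for all $n$.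
\item[(b)] If $S'\subseteq S\sqsubseteq X$ and $\ell(r)\ge\ell(x)$ for all $r\in S\setminus S'$ and $x\in S'$, then $S'\sqsubseteq X$. In particular $X_{<\eta}\sqsubseteq X$, and $S\sqsubseteq X$ implies $S_{<\eta}\sqsubseteq X$.
\item[(c)] Every finite nonempty $S\subseteq X$ is contained in a finite $S'\sqsubseteq X$ such that all elements of $S'\setminus S$ have level $<\max\ell[S]$.
\item[(d)] Let $S\sqsubseteq X$ and $S\subseteq S'\sqsubseteq X$ with $S'$ finite. List $S'\setminus S=\{z_1,\dots,z_n\}$ with $\ell(z_1)\le\dots\le\ell(z_n)$. Then $S_j=S\cup\{z_1,\dots,z_j\}\sqsubseteq X$ for all $j\le n$.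
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first two statements follow from $\rho_X(F)\le\rho_{S'}(F)\le\rho_S(F)$ for $F\subseteq S$. For the third, a vertex $z\in N_X(F)$ with $F\subseteq X^n$ lies in some $X^{n'}$, $n'\ge n$, and $X^n\sqsubseteq X^{n'}$ provides a witness.

(b) Let $F\subseteq S'$ and $\rho_X(F)<m(F)$. Some $w\in N_S(F)$ has $\ell(w)=\rho_X(F)$, which is below the level of the elements of $F$. So $w\notin S\setminus S'$, that is, $w\in S'$.

(c) Adding a witness creates new finite sets that may need witnesses in turn; the point is that these are needed on strictly lower levels. Let $S_0=S$. Call a nonempty $F\subseteq S_n$ \emph{bad} at step $n$, of \emph{value} $\rho_X(F)$, if $\rho_X(F)<\rho_{S_n}(F)$. If there is no bad set, then $S_n\sqsubseteq X$ and we stop. Otherwise choose a bad $F$ of maximal value $\eta_n$ and let $S_{n+1}=S_n\cup\{z\}$ with $z\in N_X(F)$ and $\ell(z)=\eta_n<m(F)$. Then $F$ is no longer bad, subsets of $S_n$ that were not bad do not become bad, and a bad set $F'$ containing $z$ has value $\rho_X(F')<m(F')\le\eta_n$. Hence $\eta_{n+1}\le\eta_n$, and as long as the maximal value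 equals a given $\eta$, the finite number of bad sets of value $\eta$ decreases at each step. So the maximal value drops after finitely many steps, unless the process stops first, and since there is no infinite descending sequence of ordinals the process stops. Each added $z$ lies on a level below $m(F)$ for some $F\subseteq S_n$, so by induction below $\max\ell[S]$.

(d) Let $F\subseteq S_j$ and $\rho_X(F)<m(F)$. If $F\subseteq S$, there is a witness in $S$. Otherwise $z_i\in F$ for some $i\le j$, and there is $w\in N_{S'}(F)$ with $\ell(w)=\rho_X(F)<\ell(z_i)$. Then $w\in S$ or $w=z_{i'}$ with $i'<i$, so $w\in S_j$.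
\end{proof}

By (a) and (b), a set $S\subseteq X_{<\eta}$ is closed in $X$ if and only if it is closed in $X_{<\eta}$. Part (d) reduces extensions of closed sets to the addition of one vertex, which the next lemma describes.

\begin{lemma}\label{lem:onevertex}
\begin{itemize}
\item[(a)] Let $S\cup\{z\}$ be a finite leveled graph, $z\notin S$, $\eta=\ell(z)$ and $B=N_{S\cup\{z\}}(z)$. Then $S\sqsubseteq S\cup\{z\}$ if and only if $B_{>\eta}$ is empty or has a common neighbor $k\in S$ with $\ell(k)\le\eta$.
\item[(b)] If $S\sqsubseteq X$, $z\in X$, and all neighbors of $z$ in $X_{<\ell(z)}$ belong to $S$, then $S\cup\{z\}\sqsubseteq X$.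
\end{itemize}
\end{lemma}

\begin{proof}
(a) In Definition~\ref{def:closed} only the vertex $z$ needs a witness, and it needs one for the nonempty sets $F\subseteq B$ with $m(F)>\eta$, that is, $F\subseteq B_{>\eta}$. A witness for $B_{>\eta}$ is a witness for each of these.

(b) Sets $F\subseteq S$ have witnesses in $S$. If $z\in F\subseteq S\cup\{z\}$ and $w\in N_X(F)$ has $\ell(w)<m(F)\le\ell(z)$, then $w\in S$, and $w$ is its own witness.
\end{proof}

\begin{definition}\label{def:rich}
Let $\lambda\le\omega_1$ and let $X$ be a leveled graph with levels $<\lambda$. We call $X$ \emph{rich for $\lambda$} if for every finite $S\sqsubseteq X$ and every leveled graph $S\cup\{z^*\}$ with $z^*\notin X$, $\ell(z^*)<\lambda$ and $S\sqsubseteq S\cup\{z^*\}$ there is $z\in X\setminus S$ such that $S\cup\{z\}\sqsubseteq X$ and $z$ \emph{realizes} $z^*$ over $S$, that is, $\mathrm{id}_S\cup\{(z^*,z)\}$ is an isomorphism.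
\end{definition}

For $\lambda=1$ all sets are closed, and richness is the extension property of the introduction. In general, let $X$ be rich for $\lambda$, let $F\subseteq X$ be finite, nonempty and independent, and let $\eta<\lambda$. Then $F$ has a common neighbor on level $\eta$ if and only if $F_{>\eta}=\emptyset$ or $\rho_X(F_{>\eta})\le\eta$. The condition is necessary by the definition of $\rho_X$. For sufficiency take a finite $S\sqsubseteq X$ containing $F$ and a new vertex $z^*$ of level $\eta$ adjacent exactly to $F$, and apply Lemma~\ref{lem:onevertex}(a) and richness. So in a rich graph the function $\rho_X$ is the only obstruction to finding common neighbors on a given level.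

The extension $S\cup\{z^*\}$ is determined by an ordinal below $\lambda$ and a subset of $S$, so all quantifiers in Definition~\ref{def:rich} range over $X$, its finite subsets and $\lambda$. Hence a rich graph stays rich in forcing extensions. We also need the following two facts.

\begin{lemma}\label{lem:segments}
\begin{itemize}
\item[(a)] If $X$ is rich for $\lambda$ and $\eta\le\lambda$, then $X_{<\eta}$ is rich for $\eta$.
\item[(b)] If $\lambda\le\omega_1$ is a limit ordinal, $X$ has levels $<\lambda$, and $X_{<\eta}$ is rich for $\eta$ for all $\eta<\lambda$, then $X$ is rich for $\lambda$. The empty graph is rich for $0$.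
\end{itemize}
\end{lemma}

\begin{proof}
Subsets of $X_{<\eta}$ are closed in $X_{<\eta}$ if and only if they are closed in $X$. So an instance $(S,z^*)$ of richness of $X_{<\eta}$ is the same as an instance of richness of $X$ with all levels below $\eta$, and the two have the same solutions $z$. This gives (a), and it gives (b) because every instance has all its levels below some $\eta<\lambda$. For $\lambda=0$ there is no instance.
\end{proof}

\begin{lemma}[Extension]\label{lem:extension}
Let $Y$ be rich for $\lambda$, let $Z$ be a leveled graph with levels $<\lambda$, let $p$ be an isomorphism from a finite $S\sqsubseteq Z$ onto $R\sqsubseteq Y$, and let $S\subseteq S'\sqsubseteq Z$ with $S'$ finite. Then $p$ extends to an isomorphism from $S'$ onto some $R'\sqsubseteq Y$.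
\end{lemma}

\begin{proof}
Let $S_j$ and $z_j$ be as in Lemma~\ref{lem:closed}(d) for the graph $Z$. Suppose $p_j\supseteq p$ is an isomorphism from $S_j$ onto $R_j\sqsubseteq Y$. By parts (d) and (a) of Lemma~\ref{lem:closed}, $S_j\sqsubseteq S_j\cup\{z_{j+1}\}$. Copying this extension along $p_j$ gives a leveled graph $R_j\cup\{z^*\}$ with $z^*\notin Y$ and $R_j\sqsubseteq R_j\cup\{z^*\}$. Richness gives $z\in Y\setminus R_j$ that realizes $z^*$ over $R_j$ with $R_j\cup\{z\}\sqsubseteq Y$. Put $p_{j+1}=p_j\cup\{(z_{j+1},z)\}$.
\end{proof}

For leveled graphs $X$ and $Y$ let $Q(X,Y)$ be the set of isomorphisms from a finite closed subset of $X$ onto a closed subset of $Y$, ordered by reverse inclusion. It contains $\emptyset$.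

\begin{lemma}\label{lem:Q}
\begin{itemize}
\item[(a)] $Q(X_{<\xi},Y_{<\xi})=\{q\in Q(X,Y):\operatorname{dom}q\subseteq X_{<\xi}\}$, and $q{\upharpoonright}X_{<\xi}$ belongs to this set for every $q\in Q(X,Y)$.
\item[(b)] If $Y'\sqsubseteq Y$, then $Q(X,Y')\subseteq Q(X,Y)$.
\item[(c)] If $Y$ is rich for $\lambda$ and $X$ has levels $<\lambda$, then for every $q\in Q(X,Y)$ and $x\in X$ there is $q'\supseteq q$ in $Q(X,Y)$ with $x\in\operatorname{dom}q'$.
\end{itemize}
\end{lemma}

\begin{proof}
Parts (a) and (b) follow from Lemma~\ref{lem:closed}(a),(b). For (c), take a finite $S'\sqsubseteq X$ containing $\operatorname{dom}q\cup\{x\}$ by Lemma~\ref{lem:closed}(c) and apply Lemma~\ref{lem:extension}.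
\end{proof}

\section{Every triangle-free graph lies in a rich graph}\label{sec:rich}

The forcing argument needs richness on both sides of $Q(X,Y)$, so we first enlarge the graph that is to be embedded.

\begin{proposition}[ZFC]\label{prop:rich}
Every triangle-free graph $G$ on $\omega_1$ embeds into a leveled graph on $\omega_1\times\omega$ that is rich for $\omega_1$.
\end{proposition}

Richness asks for vertices on level $\xi$ adjacent to prescribed finite sets $F$ above level $\xi$. There are $\omega_1$ such sets, and level $\xi$ has to stay countable. So one new vertex must serve many sets $F$, and its neighborhood must still be independent. Closedness makes this possible. By Lemma~\ref{lem:onevertex}(a) we only have to serve sets $F$ contained in $N(k)$ for a vertex $k$ of level $\le\xi$; there are countably many such $k$, and $N(k)$ is independent because the graph is triangle-free. A countable family of sets that separates points cuts $N(k)$ down to the required trace on a finite set.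

\begin{proof}
We build leveled graphs $X^0\sqsubseteq X^1\sqsubseteq\cdots$ of size $\omega_1$ with levels $<\omega_1$ and all levels countable. Let $X^0=G$ with $\ell(\nu)=\nu$. Given $X^n$, fix an injection of $X^n$ into $2^\omega$ and let $\mathcal C_n$ be the family of preimages of clopen sets. It is countably infinite, and for finite $F\subseteq S\subseteq X^n$ there is $C\in\mathcal C_n$ with $C\cap S=F$. For $\xi<\omega_1$ consider the triples $(K,C,B)$ where
\begin{itemize}
\item $K=\emptyset$ or $K=N_{X^n}(k)$ for some $k\in X^n_{\le\xi}$,
\item $C\in\mathcal C_n$, and $B\subseteq X^n_{\le\xi}$ is finite and independent.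
\end{itemize}
For each $\xi$ and each such triple add a new vertex $z$ of level $\xi$ with neighborhood
\begin{equation}\label{eq:nbhd}
B\cup\Bigl(\bigl(K\cap C\cap X^n_{>\xi}\bigr)\setminus\bigcup_{b\in B}N_{X^n}(b)\Bigr).
\end{equation}
New vertices are pairwise nonadjacent. The set \eqref{eq:nbhd} is independent: $B$ and $K$ are independent, and the neighbors of elements of $B$ were removed from the second part. So the resulting graph $X^{n+1}$ is triangle-free. Since $X^n_{\le\xi}$ is countable, there are countably infinitely many triples for each $\xi$, and every level of $X^{n+1}$ is countably infinite.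

We have $X^n\sqsubseteq X^{n+1}$. Indeed, let $z$ be the new vertex for $\xi$ and $(K,C,B)$, adjacent to all of a nonempty finite $F\subseteq X^n$ with $\xi<m(F)$. Then $F\subseteq X^n_{>\xi}$, so $F\subseteq K$. Hence $K=N_{X^n}(k)$ for some $k$ with $\ell(k)\le\xi$, and $k$ is a witness.

Let $X=\bigcup_nX^n$. Its levels are countably infinite, so it has a copy on $\omega_1\times\omega$, and $X^n\sqsubseteq X$ by Lemma~\ref{lem:closed}(a). To prove richness, let $S\sqsubseteq X$ be finite, say $S\subseteq X^n$, and let $S\sqsubseteq S\cup\{z^*\}$ with $\xi=\ell(z^*)<\omega_1$. Split the neighborhood of $z^*$ into $B\subseteq S_{\le\xi}$ and $F\subseteq S_{>\xi}$; the set $B\cup F$ is independent. If $F=\emptyset$ let $K=\emptyset$. Otherwise Lemma~\ref{lem:onevertex}(a) gives $k\in S_{\le\xi}$ adjacent to all of $F$, and we let $K=N_{X^n}(k)$. Choose $C\in\mathcal C_n$ with $C\cap S_{>\xi}=F$, and let $z\in X^{n+1}$ be the new vertex for $\xi$ and $(K,C,B)$. Since $F\subseteq K$ and no element of $F$ is adjacent to an element of $B$, the set \eqref{eq:nbhd} meets $S$ in $B\cup F$. So $z$ realizes $z^*$ over $S$. The neighbors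 of $z$ in $X^{n+1}_{<\xi}$ lie in $B\subseteq S$, and $S\sqsubseteq X^{n+1}$, so $S\cup\{z\}\sqsubseteq X^{n+1}\sqsubseteq X$ by Lemma~\ref{lem:onevertex}(b).
\end{proof}

\section{Adding a generic level}\label{sec:generic}

We recall the forcing terminology. In a poset $P$, $p'\le p$ means that $p'$ is stronger. Two conditions are \emph{compatible} if they have a common extension. A set $D\subseteq P$ is \emph{dense} (\emph{dense below $p$}) if every condition (every extension of $p$) has an extension in $D$, and $A\subseteq P$ is \emph{predense} if every condition is compatible with a member of $A$. The poset is \emph{ccc} if every set of pairwise incompatible conditions is countable; ccc forcing preserves cardinals. A \emph{filter} is a nonempty upward closed set in which any two members have a common extension. $\mathrm{ZFC}^-$ is ZFC without the Power Set axiom and with Collection. If $M$ is a transitive model of $\mathrm{ZFC}^-$ and $P\in M$, a filter $H\subseteq P$ is \emph{generic over $M$} if it meets every dense $D\in M$. It then meets every predense $A\in M$ and every $D\in M$ that is dense below a member of $H$. The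 forcing theorem holds in this setting: $M[H]$ is a transitive model of $\mathrm{ZFC}^-$, the forcing relation is definable in $M$, and a statement holds in $M[H]$ if and only if a member of $H$ forces it. A real $c\in\omega^\omega$ is \emph{Cohen over $M$} if $\{c{\upharpoonright}n:n<\omega\}$ is $\omega^{<\omega}$-generic over $M$.

The graphs into which we embed are built from the bottom up. Let $\xi<\omega_1$ and let $Y$ be a leveled graph on $\xi\times\omega$ that is rich for $\xi$. We add the level $\{\xi\}\times\omega$, whose elements we call \emph{top} vertices, by finite approximations. Let $\mathbb T(Y)$ be the set of finite leveled graphs $t$ on subsets of $(\xi+1)\times\omega$ with $t_{<\xi}\sqsubseteq Y$, and put $t'\le t$ if $t\sqsubseteq t'$. This is a countable poset, by Lemma~\ref{lem:closed}(a), with largest element $\emptyset$. For a filter $H\subseteq\mathbb T(Y)$ let $Y^H$ be the graph on $(\xi+1)\times\omega$ whose edges are those of $Y$ and those of the members of $H$.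

A condition is a promise about low common neighbors. For instance, if a top vertex $y$ of $t$ has no neighbor in $t_{<\xi}$, then it has none in $t'_{<\xi}$ for any $t'\le t$, since such a neighbor would need a witness in $t$.

\begin{lemma}\label{lem:generic}
There is a countable family $\mathcal D(Y)$ of dense subsets of $\mathbb T(Y)$, each of which belongs to every transitive model of $\mathrm{ZFC}^-$ containing $Y$, such that for every filter $H$ that meets all members of $\mathcal D(Y)$:
\begin{itemize}
\item[(1)] $Y^H$ is a leveled graph, $(Y^H)_{<\xi}=Y$, and $t\sqsubseteq Y^H$ for every $t\in H$;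
\item[(2)] if $S\sqsubseteq Y^H$ is finite, then $Y^H{\upharpoonright}S\in H$;
\item[(3)] $Y^H$ is rich for $\xi+1$.
\end{itemize}
\end{lemma}

\begin{proof}
The family consists of two kinds of sets, each defined from $Y$ and finitely many vertices and ordinals $\le\xi$ by quantification over finite subsets of $(\xi+1)\times\omega$.

\emph{Adding a vertex.} For $y\in(\xi+1)\times\omega$ let $D_y=\{t:y\in t\}$. To see that $D_y$ is dense, let $y\notin t$. If $y$ is a top vertex, add it to $t$ as an isolated vertex; it is in no set $N(F)$, so $t$ is closed in the extension. If $y\in Y$, let $E=t_{<\xi}$ and take a finite $E'\sqsubseteq Y$ containing $E\cup\{y\}$. Let $t'$ be obtained from $t$ by adding $E'\setminus E$, with the edges of $Y$ on $E'$ and no edges from $E'\setminus E$ to top vertices. A triangle through a vertex of $E'\setminus E$ would lie in $E'\subseteq Y$, so $t'$ is triangle-free and $t'\in\mathbb T(Y)$. If $w\in E'\setminus E$ is adjacent to all of a nonempty $F\subseteq t$ and $\ell(w)<m(F)$, then $F\subseteq E$, and $E\sqsubseteq E'$ gives a witness in $E$. So $t'\le t$.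

Let $H$ meet all $D_y$. Then every finite set of vertices is contained in a member of $H$. Members of $H$ agree with $Y$ below level $\xi$, and any two of them are induced subgraphs of a third. So $(Y^H)_{<\xi}=Y$, every $t\in H$ is an induced subgraph of $Y^H$, and $Y^H$ is triangle-free. If $t\in H$, $F\subseteq t$ and $w\in N_{Y^H}(F)$ has $\ell(w)<m(F)$, take $t'\le t$ in $H$ with $w\in t'$; then $t\sqsubseteq t'$ gives a witness. This proves (1). For (2), take $t'\in H$ containing $S$. Then $t'{\upharpoonright}S=Y^H{\upharpoonright}S$ is closed in $t'$, and $S_{<\xi}\sqsubseteq Y$, by Lemma~\ref{lem:closed}(a),(b). So $Y^H{\upharpoonright}S$ is a condition above $t'$, hence in $H$.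

\emph{Realizing an extension.} Let $t\in\mathbb T(Y)$, $\eta\le\xi$, and let $B\subseteq t$ be independent such that $B_{>\eta}$ is empty or has a common neighbor $k\in t$ with $\ell(k)\le\eta$. By Lemma~\ref{lem:onevertex}(a), the triples $(t,\eta,B)$ describe all extensions $t\sqsubseteq t\cup\{z^*\}$ with $\ell(z^*)\le\xi$, and there are countably many triples. Let $D_{t,\eta,B}$ be the set of $t'$ that are incompatible with $t$, or satisfy $t'\le t$ and contain a vertex $z\notin t$ with $\ell(z)=\eta$, $N_{t'}(z)\cap t=B$ and $t\cup\{z\}\sqsubseteq t'$. For density it suffices to find, below a given $t''\le t$, a member of $D_{t,\eta,B}$. Let $E=t''_{<\xi}\sqsubseteq Y$.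

If $\eta=\xi$, let $z$ be a top vertex not in $t''$. If $\eta<\xi$, the vertex $z$ has to be found in $Y$, and this is where the richness of $Y$ is used. Extend $E$ by a vertex $z^*$ of level $\eta$ adjacent exactly to $B_{<\xi}$. The part of $B_{<\xi}$ above level $\eta$ is empty or has the common neighbor $k$, which lies in $E$ because $\ell(k)\le\eta<\xi$. So $E\sqsubseteq E\cup\{z^*\}$, and there is $z\in Y\setminus E$ of level $\eta$ with $N_Y(z)\cap E=B_{<\xi}$ and $E\cup\{z\}\sqsubseteq Y$.

In both cases let $t'=t''\cup\{z\}$ with $N_{t'}(z)=B$. It is triangle-free since $B$ is independent, and $t'_{<\xi}$ is $E$ or $Y{\upharpoonright}(E\cup\{z\})$, so $t'\in\mathbb T(Y)$. By Lemma~\ref{lem:onevertex}(a), with the same $k$, we have $t''\sqsubseteq t'$. Hence $t\sqsubseteq t'$, and $t\cup\{z\}\sqsubseteq t'$ by Lemma~\ref{lem:onevertex}(b) because $B\subseteq t$. So $t'\le t''$ and $t'\in D_{t,\eta,B}$.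

For (3), let $S\sqsubseteq Y^H$ be finite and $S\sqsubseteq S\cup\{z^*\}$ with $\eta=\ell(z^*)\le\xi$, and let $B$ be the neighborhood of $z^*$. By (2), $t=Y^H{\upharpoonright}S\in H$. A member $t'$ of $H\cap D_{t,\eta,B}$ is compatible with $t$, so it contains a vertex $z$ that realizes $z^*$ over $S$ with $S\cup\{z\}\sqsubseteq t'\sqsubseteq Y^H$.
\end{proof}

\section{Predense sets survive a generic level}\label{sec:crossing}

Let $X$ and $Y$ be rich graphs on $\omega_1\times\omega$, $Q=Q(X,Y)$ and $Q_{<\xi}=Q(X_{<\xi},Y_{<\xi})$. Each $Q_{<\xi}$ with $\xi<\omega_1$ is countable. To show that a maximal antichain $A\subseteq Q$ is countable, one finds $\delta<\omega_1$ such that $A\cap Q_{<\delta}$ is predense in $Q_{<\delta}$, and tries to prove by induction on $\xi\ge\delta$ that $A\cap Q_{<\delta}$ is predense in $Q_{<\xi}$. At limit $\xi$ there is nothing to do. So the question is when a predense set survives the passage from $Q_{<\xi}$ to $Q_{<\xi+1}$. Two levels suffice to see both the danger and the remedy.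

\begin{example}\label{ex:two}
Let $X$ and $Y^+$ be leveled graphs on $2\times\omega$, both rich for $2$, and let $Y=Y^+_0$. All subsets of level $0$ are closed, so $Q^-=Q(X_0,Y)$ consists of all finite partial isomorphisms. Let $x\in X_1$ have a neighbor $k\in X_0$ and let $y\in Y^+_1$ have a neighbor $l\in Y$. If $k\in D\subseteq X_0$, then $D\cup\{x\}\sqsubseteq X$, because the only $F$ with $m(F)>0$ is $\{x\}$ and $k$ is a witness; the same holds for $y$ and $l$. So $q=\{(k,l),(x,y)\}\in Q(X,Y^+)$.

\emph{A dense set that does not survive.} Let $A_{\mathrm{bad}}$ be the set of $a\in Q^-$ that map some neighbor of $x$ to a non-neighbor of $y$. No member of $A_{\mathrm{bad}}$ is compatible with $q$. Yet $A_{\mathrm{bad}}$ is dense in $Q^-$. Given $r\in Q^-$, richness of $X$ over $\operatorname{dom}r\cup\{k,x\}$ gives a new $u\in X_0$ whose only neighbor in this set is $x$ (the extension is closed because of $k$), and richness of $Y^+$ over $\operatorname{ran}r\cup\{l,y\}$ gives a new $v\in Y$ with no neighbor in that set. Then $r\cup\{(u,v)\}\in A_{\mathrm{bad}}$. So richness alone does not suffice. Note that the definition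 of $A_{\mathrm{bad}}$ uses the neighborhood of $y$.

\emph{A predense set that is given before level $1$ is added.} Let $A\subseteq Q^-$ be predense, and suppose that the neighborhood of $y$ is still to be chosen by a filter $H\subseteq\mathbb T(Y)$. Let $t$ be a condition on $D\cup\{y\}$ with $l\in D\subseteq Y$ and $y$ adjacent to $l$. Pull $t$ back to $X$: by Lemma~\ref{lem:extension} applied to $q^{-1}$ there is an isomorphism $j\supseteq q$ from some $D'\cup\{x\}$ onto $t$. As $A$ is predense, some $r\in Q^-$ extends $j{\upharpoonright}D'$ and a member $a$ of $A$. Now push the neighborhood of $x$ forward: let $t'$ be the graph on $\operatorname{ran}r\cup\{y\}$ that agrees with $Y$ on $\operatorname{ran}r$ and in which $y$ is adjacent to $r(u)$ exactly when $x$ is adjacent to $u$. It is a copy of a subgraph of $X$, hence triangle-free, and $t'\le t$ because $l$ is a witness for $\{y\}$. If $t'\in H$, then $r\cup\{(x,y)\}\in Q(X,Y^H)$ extends both $q$ and $a$. So any finite amount of information about the neighborhood of $y$ can be continued in a way that makes $q$ compatible with a member of $A$.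
\end{example}

The general case has two more features. The condition $t$ may contain other top vertices, which are pulled back along with the rest. And the domain of $r$ together with the top vertices need not be closed in $X$, so it has to be closed up, and the added vertices have to be mapped into $Y$.

\begin{lemma}[Crossing a level]\label{lem:crossing}
Let $\xi<\omega_1$, let $X$ be a leveled graph on $(\xi+1)\times\omega$ rich for $\xi+1$, let $Y$ be a leveled graph on $\xi\times\omega$ rich for $\xi$, and let $A$ be a predense subset of $Q^-=Q(X_{<\xi},Y)$. Let $M$ be a transitive model of $\mathrm{ZFC}^-$ with $X,Y,A\in M$, and let $H$ be $\mathbb T(Y)$-generic over $M$. Then $A$ is predense in $Q^+=Q(X,Y^H)$.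
\end{lemma}

\begin{proof}
The filter $H$ meets the members of $\mathcal D(Y)$, so Lemma~\ref{lem:generic} applies, and $A\subseteq Q^-\subseteq Q^+$ by Lemma~\ref{lem:Q}(a). Let $q\in Q^+$ and $t_q=Y^H{\upharpoonright}\operatorname{ran}q$. Then $t_q\in H$ by Lemma~\ref{lem:generic}(2). Let
\[
W=\{t\in\mathbb T(Y):\text{there are }a\in A\text{ and }q^*\in Q(X,t)\text{ with }q\cup a\subseteq q^*\}.
\]
This set is defined from $X$, $Y$, $A$ and the finite set $q$, so $W\in M$. We show that $W$ is dense below $t_q$. Then there is $t\in H\cap W$, and since $t\sqsubseteq Y^H$, the corresponding $q^*$ lies in $Q^+$ by Lemma~\ref{lem:Q}(b) and extends $q$ and $a$, as required.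

Let $t\le t_q$. Then $q^{-1}$ is an isomorphism from $t_q\sqsubseteq t$ onto $\operatorname{dom}q\sqsubseteq X$.

\emph{Pull back.} By Lemma~\ref{lem:extension} and the richness of $X$, there is an isomorphism $j\supseteq q$ from a finite $S\sqsubseteq X$ onto $t$. Let $j^-=j{\upharpoonright}S_{<\xi}$ and $j^+=j{\upharpoonright}S_\xi$. We have $S_{<\xi}\sqsubseteq X_{<\xi}$ by Lemma~\ref{lem:closed}(a),(b), and $j^-$ maps $S_{<\xi}$ isomorphically onto $t_{<\xi}\sqsubseteq Y$. So $j^-\in Q^-$.

\emph{Meet $A$.} By predensity there are $a\in A$ and $r_0\in Q^-$ with $j^-\cup a\subseteq r_0$.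

\emph{Close up in $X$.} By Lemma~\ref{lem:closed}(c) there is a finite $S'\sqsubseteq X$ containing $\operatorname{dom}r_0\cup S_\xi$ that has no further vertices on level $\xi$, that is, $S'_\xi=S_\xi$. Note that $S\subseteq S'$ and $S'_{<\xi}\sqsubseteq X_{<\xi}$.

\emph{Push forward.} By Lemma~\ref{lem:extension} and the richness of $Y$, $r_0$ extends to $r\in Q^-$ with domain $S'_{<\xi}$. The map $q^*=r\cup j^+$ is a level-preserving injection on $S'$. Let $t'$ be the image of $X{\upharpoonright}S'$ under $q^*$; it is triangle-free because $X$ is.

Now $t'_{<\xi}$ is the image of $S'_{<\xi}$ under $r$, which is $Y{\upharpoonright}\operatorname{ran}r\sqsubseteq Y$; so $t'\in\mathbb T(Y)$. Since $q^*\supseteq j$, the image of $S$ under $q^*$ is the graph $t$, and $S\sqsubseteq S'$ by Lemma~\ref{lem:closed}(a); so $t\sqsubseteq t'$, that is, $t'\le t$. Finally $q^*$ is an isomorphism from $S'\sqsubseteq X$ onto $t'$, so $q^*\in Q(X,t')$, and $q^*\supseteq j\cup r_0\supseteq q\cup a$. Thus $t'\in W$.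
\end{proof}

\section{The graph $U$}\label{sec:U}

Lemma~\ref{lem:crossing} asks that level $\xi$ of $Y$ be generic over a model containing $X_{\le\xi}$ and the predense set. But $U$ is fixed in the ground model, while the graphs $X$ and the antichains appear only in the course of an iteration of length $\omega_2$. Two devices reconcile these demands. First, for each $\delta<\omega_1$ we fix one countable model $M_\delta$ that contains the collapse of \emph{every} countable elementary submodel $N$ of $L_{\omega_2}$ with $N\cap\omega_1=\delta$, and so sees the countable traces of all names that can occur, and we fix one Cohen real $c_\delta$ over $M_\delta$. Second, we build a rich graph $Y_b$ for every increasing $b\colon\omega_1\to\omega_1$, with level $\xi$ read off from $c_{b(\xi)}$. The graphs $Y_b$ form a tree with only $\omega_1$ nodes, and each $X$ will get its own branch.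

From now on assume $V=L$. We use the following standard facts: GCH holds; $L_{\omega_1}$ is the set of hereditarily countable sets and satisfies $\mathrm{ZFC}^-$ and ``every set is countable''; $L_{\omega_2}$ is the set of sets whose transitive closure has size $\le\omega_1$; and (condensation) the transitive collapse of an elementary submodel of $L_{\omega_1}$ or $L_{\omega_2}$ has the form $L_\gamma$.

For $\delta<\omega_1$ let $\gamma_\delta>\delta$ be least such that $M_\delta=L_{\gamma_\delta}$ satisfies $\mathrm{ZFC}^-$ and ``$\delta$ is countable''. It exists and is countable: collapse a countable elementary submodel of $L_{\omega_1}$ that includes $\delta+1$. As $M_\delta$ is countable, we can fix $c_\delta\in\omega^\omega$ Cohen over $M_\delta$. Let $\vec M=\langle(M_\delta,c_\delta):\delta<\omega_1\rangle\in L_{\omega_2}$.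

For a countable $N\prec L_{\omega_2}$ let $\delta_N=N\cap\omega_1$ and let $\pi_N\colon N\to\bar N$ be the transitive collapse.

\begin{lemma}\label{lem:capture}
Let $N\prec L_{\omega_2}$ be countable. Then $\delta_N$ is an ordinal, $\pi_N$ fixes every element of $N\cap L_{\omega_1}$, and $\bar N\in M_{\delta_N}$. In particular $N\cap L_{\omega_1}\subseteq\bar N\subseteq M_{\delta_N}$.
\end{lemma}

\begin{proof}
A nonempty $x\in N\cap L_{\omega_1}$ is countable in $L_{\omega_2}$, so $N$ contains a surjection $\omega\to x$ and $x\subseteq N$. Hence $N\cap L_{\omega_1}$ is transitive, $\pi_N$ is the identity on it, and $\delta=\delta_N$ is an ordinal. The ordinal $\omega_1$ is definable in $L_{\omega_2}$, so $\omega_1\in N$ and $\pi_N(\omega_1)=\delta$. By condensation $\bar N=L_{\bar\gamma}$, and $\delta$ is uncountable in $L_{\bar\gamma}$ and countable in $L_{\gamma_\delta}$. So $\bar\gamma<\gamma_\delta$ and $L_{\bar\gamma}\in L_{\gamma_\delta}$.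
\end{proof}

This lemma is the main use of $V=L$; apart from it we need only GCH and the description of $L_{\omega_1}$ and $L_{\omega_2}$.

By recursion on $\xi<\omega_1$ we define, for strictly increasing $s\colon\xi\to\omega_1$, a leveled graph $Y_s$ on $\xi\times\omega$ that is rich for $\xi$, such that $Y_{s{\upharpoonright}\eta}=(Y_s)_{<\eta}$ for $\eta\le\xi$. Let $Y_\emptyset=\emptyset$ and $Y_s=\bigcup_{\eta<\xi}Y_{s{\upharpoonright}\eta}$ for limit $\xi$; these are rich by Lemma~\ref{lem:segments}(b). If $s\colon\xi\to\omega_1$ and $s^\frown\delta$ is strictly increasing, then $\xi\le\delta$, and we put $Y_{s^\frown\delta}=Y_s^{H(s,\delta)}$ for the following filter $H(s,\delta)\subseteq\mathbb T(Y_s)$.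
\begin{itemize}
\item Suppose $Y_s\in M_\delta$. As $\xi\le\delta$ is countable in $M_\delta$, so is $\mathbb T(Y_s)$. Fix a surjection $e\colon\omega\to\mathbb T(Y_s)$ in $M_\delta$. For $\sigma\in\omega^{<\omega}$ define $t_\sigma$ by $t_\emptyset=\emptyset$, $t_{\sigma^\frown m}=e(m)$ if $e(m)\le t_\sigma$, and $t_{\sigma^\frown m}=t_\sigma$ otherwise. The map $\sigma\mapsto t_\sigma$ is in $M_\delta$. Let $H(s,\delta)=\{t:t_{c_\delta{\upharpoonright}n}\le t\text{ for some }n\}$, the filter generated by a descending sequence.
\item If $Y_s\notin M_\delta$, let $H(s,\delta)$ be any filter that meets the members of $\mathcal D(Y_s)$.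
\end{itemize}

\begin{lemma}\label{lem:cohen}
If $Y_s\in M_\delta$, $M^*\supseteq M_\delta$ is a transitive model of $\mathrm{ZFC}^-$, and $c_\delta$ is Cohen over $M^*$, then $H(s,\delta)$ is $\mathbb T(Y_s)$-generic over $M^*$.
\end{lemma}

\begin{proof}
Let $D\in M^*$ be dense in $\mathbb T(Y_s)$. The set $\{\sigma:t_\sigma\in D\}$ is in $M^*$, and it is dense in $\omega^{<\omega}$: given $\sigma$, pick $d\in D$ below $t_\sigma$ and $m$ with $e(m)=d$; then $t_{\sigma^\frown m}=d$. So $t_{c_\delta{\upharpoonright}n}\in D$ for some $n$.
\end{proof}

With $M^*=M_\delta$ we see that $H(s,\delta)$ meets the members of $\mathcal D(Y_s)$ in the first case as well. By Lemma~\ref{lem:generic}, $Y_{s^\frown\delta}$ is rich for $\xi+1$ and agrees with $Y_s$ below level $\xi$, so the recursion goes through. For strictly increasing $b\colon\omega_1\to\omega_1$, the graph $Y_b=\bigcup_{\xi<\omega_1}Y_{b{\upharpoonright}\xi}$ on $\omega_1\times\omega$ is rich for $\omega_1$ by Lemma~\ref{lem:segments}(b).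

Let $T$ be the set of strictly increasing maps $s\colon\xi+1\to\omega_1$, $\xi<\omega_1$. By CH, $|T|=\omega_1$. The graph $U$ has vertex set $T\times\omega$. For $s,s'\in T$ with domains $\xi+1$ and $\xi'+1$, the vertices $(s,n)$ and $(s',n')$ are adjacent if $s$ and $s'$ are comparable under inclusion and $(\xi,n)$ and $(\xi',n')$ are adjacent in $Y_{s\cup s'}$.

\begin{lemma}\label{lem:U}
$U$ is a triangle-free graph of size $\omega_1$, and $Y_b$ embeds into $U$ for every strictly increasing $b\colon\omega_1\to\omega_1$.
\end{lemma}

\begin{proof}
The first coordinates of the vertices of a triangle would be pairwise comparable. If $s^*$ is the largest, the coherence of the graphs $Y_s$ turns the triangle into a triangle of $Y_{s^*}$, which is impossible. By coherence again, $(\xi,n)\mapsto(b{\upharpoonright}(\xi+1),n)$ is an embedding of $Y_b$.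
\end{proof}

\section{The iteration}\label{sec:iteration}

\subsection*{Conditions and names}
Let $\mathcal Q\subseteq L_{\omega_1}$ be the set of finite partial injections from $\omega_1\times\omega$ to $\omega_1\times\omega$ that preserve first coordinates. If $X,Y$ are leveled graphs on $\omega_1\times\omega$ in a forcing extension with the same $\omega_1$, then $Q(X,Y)\subseteq\mathcal Q$. So we may present the finite support iteration with conditions whose coordinates are elements of $\mathcal Q$ rather than names.

We define posets $P_\alpha$ for $\alpha\le\omega_2$ and, for $\alpha<\omega_2$, a $P_\alpha$-name $\dot X_\alpha$ for a leveled graph on $\omega_1\times\omega$ and a strictly increasing $b_\alpha\colon\omega_1\to\omega_1$ in $L$. Let $\dot Q_\alpha$ be a name for $Q(\dot X_\alpha,Y_{b_\alpha})$. The poset $P_\alpha$ consists of the finite functions $p$ with $\operatorname{dom}p\subseteq\alpha$ such that $\emptyset\ne p(\beta)\in\mathcal Q$ and $p{\upharpoonright}\beta\Vdash_{P_\beta}p(\beta)\in\dot Q_\beta$ for all $\beta\in\operatorname{dom}p$. We put $p'\le p$ if $\operatorname{dom}p\subseteq\operatorname{dom}p'$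 and $p(\beta)\subseteq p'(\beta)$ for $\beta\in\operatorname{dom}p$. For $\beta\le\alpha$ we have $P_\beta=\{p\in P_\alpha:\operatorname{dom}p\subseteq\beta\}$ and $p{\upharpoonright}\beta\in P_\beta$ for $p\in P_\alpha$; at limits $P_\alpha=\bigcup_{\beta<\alpha}P_\beta$; and $|P_\alpha|\le\omega_1$ for $\alpha<\omega_2$. For $p\in P_\alpha$ and $q\in\mathcal Q$ write $(p,q)$ for $p\cup\{(\alpha,q)\}$ if $q\ne\emptyset$ and for $p$ if $q=\emptyset$. Then $P_{\alpha+1}=\{(p,q):p\Vdash q\in\dot Q_\alpha\}$, and $(p',q')\le(p,q)$ if and only if $p'\le p$ and $q'\supseteq q$.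

\begin{lemma}[Gluing]\label{lem:glue}
Let $\beta\le\alpha\le\omega_2$, $p\in P_\alpha$, $r\in P_\beta$ and $r\le p{\upharpoonright}\beta$. Then $r\cup p{\upharpoonright}[\beta,\alpha)$ is a condition in $P_\alpha$ below $r$ and $p$. If $G$ is $P_\alpha$-generic over $L$, then $G_\beta=G\cap P_\beta$ is $P_\beta$-generic over $L$.
\end{lemma}

\begin{proof}
By induction on $\gamma\in[\beta,\alpha]$, $v_\gamma=r\cup p{\upharpoonright}[\beta,\gamma)$ is a condition in $P_\gamma$ below $p{\upharpoonright}\gamma$: if $\gamma\in\operatorname{dom}p$, then $v_\gamma\le p{\upharpoonright}\gamma$ forces $p(\gamma)\in\dot Q_\gamma$. It follows that a dense subset of $P_\beta$ is predense in $P_\alpha$, so $G$ meets it; and $G_\beta=\{p{\upharpoonright}\beta:p\in G\}$ is a filter.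
\end{proof}

A \emph{simple $P_\alpha$-name} is a set $\sigma\subseteq L_{\omega_1}\times P_\alpha$, with value $\sigma^G=\{e:(e,p)\in\sigma\text{ for some }p\in G\}$. If $\tau$ is a name forced to denote a subset of $L_{\omega_1}$, then $\{(e,p):p\Vdash e\in\tau\}$ is a simple name with the same value. For $\alpha<\omega_2$ the set $L_{\omega_1}\times P_\alpha$ has size $\omega_1$, so simple $P_\alpha$-names belong to $L_{\omega_2}$ and there are $2^{\omega_1}=\omega_2$ of them. A simple $P_\beta$-name is a simple $P_\alpha$-name for $\alpha\ge\beta$, and $\sigma^G=\sigma^{G_\beta}$.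

\subsection*{The inductive hypothesis}
For $\alpha<\omega_2$ fix a surjection $i_\alpha\colon\omega_1\to P_\alpha$. Call $N$ \emph{$\alpha$-good} if $N\prec L_{\omega_2}$ is countable and contains the sequence $\langle(P_\beta,i_\beta):\beta\le\alpha\rangle$. Then $\alpha\in N$, and $N$ is $\beta$-good for all $\beta\in N$ with $\beta\le\alpha$. Let $\pi=\pi_N$. For $p\in P_\alpha\cap N$ we have $\operatorname{dom}p\subseteq N$ and $p(\beta)\in N\cap L_{\omega_1}$, so $\pi(p)=\{(\pi(\beta),p(\beta)):\beta\in\operatorname{dom}p\}$. The map $\pi$ is an order isomorphism of $P_\alpha\cap N$ onto $\pi(P_\alpha)$, ordered by the same rule as $P_\alpha$, and by elementarity two elements of $P_\alpha\cap N$ are compatible in $P_\alpha$ if and only if their images are compatible in $\pi(P_\alpha)$. By Lemma~\ref{lem:capture}, $\pi(P_\alpha)\in M_{\delta_N}$. We will prove, along with the construction: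

\begin{quote}
$(\ddagger)_\alpha$\quad For every $\alpha$-good $N$, with $\delta=\delta_N$ and $\pi=\pi_N$: if $A\in M_\delta[c_\delta]$ is a predense subset of $\pi(P_\alpha)$, then $\pi^{-1}[A]$ is predense in $P_\alpha$.
\end{quote}

With $M_\delta$ in place of $M_\delta[c_\delta]$ this would already give the ccc. The larger model is what guarantees that $c_\delta$ stays Cohen over $M_\delta$ extended by the trace of the generic filter, which is needed for Lemma~\ref{lem:crossing} at the next stage.

\begin{lemma}\label{lem:consequences}
Let $\alpha<\omega_2$ and assume $(\ddagger)_\alpha$.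
\begin{itemize}
\item[(i)] $P_\alpha$ is ccc.
\item[(ii)] Let $G$ be $P_\alpha$-generic over $L$, let $N$ be $\alpha$-good, $\delta=\delta_N$, $\pi=\pi_N$ and $\bar G_N=\pi[G\cap N]$. Then $\bar G_N$ is $\pi(P_\alpha)$-generic over $M_\delta[c_\delta]$, and $c_\delta$ is Cohen over $M_\delta[\bar G_N]$.
\item[(iii)] In the situation of (ii), $G$ meets $D\cap N$ for every dense $D\subseteq P_\alpha$ with $D\in N$, and if $\sigma\in N$ is a simple $P_\alpha$-name, then $\sigma^G\cap N\in M_\delta[\bar G_N]$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $A$ be a maximal antichain and $N\ni A$ $\alpha$-good. By elementarity $\pi(A)$ is predense in $\pi(P_\alpha)$, and $\pi(A)\in\bar N\subseteq M_\delta$. So $A\cap N=\pi^{-1}[\pi(A)]$ is predense in $P_\alpha$. Every $a\in A$ is compatible with, hence equal to, a member of $A\cap N$. So $A$ is countable.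

(ii) Write $\bar G=\bar G_N$ and $\bar P=\pi(P_\alpha)$. The set $\bar G$ is upward closed. It meets every predense $A\in M_\delta[c_\delta]$, because $G$ meets the predense set $\pi^{-1}[A]\in L$. For $p,p'\in G\cap N$, the set of $\bar r\in\bar P$ that extend both $\pi(p)$ and $\pi(p')$ or are incompatible with one of them is dense and in $M_\delta$, so it contains some $\pi(r)$ with $r\in G\cap N$. Since $r$ is compatible with $p$ and with $p'$ in $P_\alpha$, the first alternative holds. So $\bar G$ is a filter, generic over $M_\delta[c_\delta]$.

The second assertion is the product lemma. Let $E\in M_\delta[\bar G]$ be dense in $\omega^{<\omega}$, let $\dot E\in M_\delta$ be a name for it, and let $\bar r_0\in\bar G$ force over $M_\delta$ that $\dot E$ is dense. For $\bar r\le\bar r_0$ the set $\{\sigma:\exists\bar r'\le\bar r\ (\bar r'\Vdash\sigma\in\dot E)\}$ is in $M_\delta$ and is dense in $\omega^{<\omega}$, so it contains some $c_\delta{\upharpoonright}n$. Hence $\{\bar r':\exists n\ (\bar r'\Vdash c_\delta{\upharpoonright}n\in\dot E)\}\in M_\delta[c_\delta]$ is dense below $\bar r_0$. It meets $\bar G$, and so $c_\delta{\upharpoonright}n\in E$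 for some $n$.

(iii) If $D\in N$ is dense, then $\pi(D)\in M_\delta$ is dense in $\bar P$, so $\bar G$ meets $\pi(D)=\pi[D\cap N]$. Next, $\pi(\sigma)=\{(e,\pi(p)):(e,p)\in\sigma\cap N\}$, because $\pi$ fixes $e\in N\cap L_{\omega_1}$. So the set $Z=\{e:(e,\bar p)\in\pi(\sigma)\text{ for some }\bar p\in\bar G\}$, which is in $M_\delta[\bar G]$, is contained in $\sigma^G\cap N$. Conversely let $e\in\sigma^G\cap N$. The set of $r\in P_\alpha$ such that $r\le p$ for some $p$ with $(e,p)\in\sigma$, or $r$ is incompatible with all such $p$, is dense and in $N$, so it has an element $r\in G\cap N$. The second alternative fails since $e\in\sigma^G$. By elementarity there is $p\in N$ with $(e,p)\in\sigma$ and $r\le p$. Then $p\in G\cap N$ and $e\in Z$.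
\end{proof}

\subsection*{Stage $\alpha$}
Fix a map $g\colon\omega_2\to\omega_2\times\omega_2$ that takes each value cofinally often, and let $(\beta_\alpha,\nu_\alpha)$ be $g(\alpha)$ if its first coordinate is $\le\alpha$ and $(0,0)$ otherwise. Then $\alpha\mapsto(\beta_\alpha,\nu_\alpha)$ is onto $\omega_2\times\omega_2$ and $\beta_\alpha\le\alpha$. Once $P_\beta$ is defined, list the simple $P_\beta$-names as $\langle\sigma^\beta_\nu:\nu<\omega_2\rangle$. Put $\sigma_\alpha=\sigma^{\beta_\alpha}_{\nu_\alpha}$.

Suppose $P_\alpha$ is defined and $(\ddagger)_\alpha$ holds, so that $P_\alpha$ preserves $\omega_1$. By Proposition~\ref{prop:rich}, applied in the extension, there is a simple $P_\alpha$-name $\dot X_\alpha$ that is forced to be the edge set of a leveled graph on $\omega_1\times\omega$, rich for $\omega_1$, with this property: if the value of $\sigma_\alpha$ is the edge set of a triangle-free graph on $\omega_1$, then that graph embeds into $\dot X_\alpha$.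

The branch $b_\alpha$ has to be in $L$, so it is chosen from the name $\dot X_\alpha$. By recursion on $\xi<\omega_1$ choose an $\alpha$-good $N_\xi$ with
\[
\dot X_\alpha,\ \vec M,\ \xi,\ b_\alpha{\upharpoonright}\xi,\ Y_{b_\alpha{\upharpoonright}\xi}\in N_\xi,
\]
and put $b_\alpha(\xi)=\delta_{N_\xi}$. Then $b_\alpha(\xi)>\xi$, and for $\eta<\xi$ we have $\eta\in N_\xi$, hence $b_\alpha(\eta)\in N_\xi\cap\omega_1=b_\alpha(\xi)$. So $b_\alpha$ is strictly increasing. This defines $P_{\alpha+1}$.

\section{Preservation of predensity}\label{sec:preservation}

\begin{proposition}\label{prop:ddagger}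
$(\ddagger)_\alpha$ holds for all $\alpha<\omega_2$.
\end{proposition}

The proof is by induction on $\alpha$, simultaneously with the construction of Section~\ref{sec:iteration}. For $\alpha=0$ the poset has one element.

\subsection*{Limit $\alpha$}
Let $N$ be $\alpha$-good, $\delta=\delta_N$, $\pi=\pi_N$, let $A\in M_\delta[c_\delta]$ be predense in $\pi(P_\alpha)$, and let $p\in P_\alpha$. The set $N\cap\alpha$ is nonempty and closed under successors. Let $\beta^*=\sup(N\cap\alpha)$, so $N\cap\alpha\subseteq\beta^*$. As $p$ has finite support, there is $\beta\in N\cap\alpha$ with $\operatorname{dom}p\cap\beta^*\subseteq\beta$. Thus $p$ has no coordinates in $[\beta,\beta^*)$, and conditions in $N$ have none in $[\beta^*,\alpha)$; only the part below $\beta$ needs an argument. Let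
\[
A_\beta=\{\bar r\in\pi(P_\beta):\bar r\le\bar a{\upharpoonright}\pi(\beta)\text{ for some }\bar a\in A\}\in M_\delta[c_\delta].
\]
This set is dense in $\pi(P_\beta)$: given $\bar r$, take $\bar a\in A$ and $\bar r'\le\bar r,\bar a$ in $\pi(P_\alpha)$; then $\bar r'{\upharpoonright}\pi(\beta)$ extends $\bar r$ and lies in $A_\beta$. By $(\ddagger)_\beta$ for the $\beta$-good model $N$ there are $r\in\pi^{-1}[A_\beta]$ and $u\in P_\beta$ with $u\le r$ and $u\le p{\upharpoonright}\beta$. Take $a\in\pi^{-1}[A]$ with $r\le a{\upharpoonright}\beta$. By Lemma~\ref{lem:glue}, $u'=u\cup a{\upharpoonright}[\beta,\alpha)$ is a condition below $u$ and $a$. Its domain is contained in $\beta^*$, so $u'\in P_{\beta^*}$, and $u'\le p{\upharpoonright}\beta=p{\upharpoonright}\beta^*$. By Lemma~\ref{lem:glue} again, $u'\cup p{\upharpoonright}[\beta^*,\alpha)$ is a condition below $p$ and $u'\le a$.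

\subsection*{Successor $\alpha+1$}
Assume $(\ddagger)_\alpha$. Let $N$ be $(\alpha+1)$-good, hence $\alpha$-good with $P_{\alpha+1}\in N$. Let $\delta=\delta_N$, $\pi=\pi_N$, let $A\in M_\delta[c_\delta]$ be predense in $\pi(P_{\alpha+1})$, and let $(p,q)\in P_{\alpha+1}$. The elements of $\pi(P_{\alpha+1})$ are the pairs $(\pi(p'),a)$, now formed at coordinate $\pi(\alpha)$, with $(p',a)\in P_{\alpha+1}\cap N$; here $\operatorname{dom}a\subseteq\delta\times\omega$.

Let $G\ni p$ be $P_\alpha$-generic over $L$ and work in $L[G]$. Put $X=\dot X_\alpha^G$, $b=b_\alpha$, $Y=Y_b$, $\bar G=\bar G_N$ and, for $\xi\le\omega_1$, $Q_{<\xi}=Q(X_{<\xi},Y_{<\xi})$. Let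
\[
A'=\{a\in\mathcal Q:(\bar p,a)\in A\text{ for some }\bar p\in\bar G\}.
\]
If $(\pi(p'),a)\in A$ with $p'\in G\cap N$, then $p'$ forces $a\in\dot Q_\alpha$. So $A'\subseteq Q_{<\delta}$ by Lemma~\ref{lem:Q}(a). We prove by induction on $\xi$:
\begin{equation}\label{eq:claim}
A'\text{ is predense in }Q_{<\xi}\text{ for }\delta\le\xi\le\omega_1.
\end{equation}
This suffices. For $\xi=\omega_1$ it gives $p'\in G\cap N$ and $a$ with $(\pi(p'),a)\in A$, and $q^*\in Q(X,Y)$ with $q^*\supseteq q\cup a$. Take $p''\in G$ below $p$ and $p'$ that forces $q^*\in\dot Q_\alpha$. Then $(p'',q^*)\in P_{\alpha+1}$ extends $(p,q)$ and $(p',a)\in\pi^{-1}[A]$.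

\emph{The case $\xi=\delta$.} Here we use that $\bar G$ is generic over a model containing $A$. Let $q_0\in Q_{<\delta}$; it is a finite subset of $N$, so $q_0\in N$. The set of $p_0\in P_\alpha$ such that $(p_0,q_0)\in P_{\alpha+1}$, or no $p_1\le p_0$ has $(p_1,q_0)\in P_{\alpha+1}$, is dense and in $N$. By Lemma~\ref{lem:consequences}(iii) it has an element $p_0\in G\cap N$. Some member of $G$ below $p_0$ forces $q_0\in\dot Q_\alpha$, so the first alternative holds. Let $D\in M_\delta[c_\delta]$ be the set of $\bar p_1\in\pi(P_\alpha)$ for which there are $q_1\supseteq q_0$ and $(\bar p,a)\in A$ with $(\bar p_1,q_1)\in\pi(P_{\alpha+1})$ and $(\bar p_1,q_1)\le(\bar p,a)$. It is dense below $\pi(p_0)$: if $\bar p_2\le\pi(p_0)$, then $(\bar p_2,q_0)\in\pi(P_{\alpha+1})$ has a common extension $(\bar p_1,q_1)$ with a member of $A$, and $\bar p_1\le\bar p_2$ is in $D$. By Lemma~\ref{lem:consequences}(ii) there is $\bar p_1\in\bar G\cap D$. Then $\bar p\in\bar G$, so $a\in A'$; we have $q_1\supseteq q_0\cup a$; and $q_1\in Q_{<\delta}$ because $(\pi^{-1}(\bar p_1),q_1)\in P_{\alpha+1}\cap N$ and $\pi^{-1}(\bar p_1)\in G$.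

\emph{Limit $\xi>\delta$.} Here $Q_{<\xi}=\bigcup_{\delta\le\eta<\xi}Q_{<\eta}$.

\emph{From $\xi$ to $\xi+1$, $\delta\le\xi<\omega_1$.} Let $s=b{\upharpoonright}\xi$, $N^*=N_\xi$ (the $\alpha$-good model chosen at stage $\alpha$), $\delta^*=\delta_{N^*}=b(\xi)$, $\pi^*=\pi_{N^*}$, $\bar G^*=\bar G_{N^*}$ and $H=H(s,\delta^*)$. Then $\delta^*>\xi\ge\delta$, $Y_{<\xi}=Y_s$ and $Y_{\le\xi}=Y_s^H$. We apply Lemma~\ref{lem:crossing} to $X_{\le\xi}$, which is rich for $\xi+1$ by Lemma~\ref{lem:segments}(a), to $Y_s$, $A'$, $H$, and to the model $M^*=M_{\delta^*}[\bar G^*]$. Its conclusion is \eqref{eq:claim} for $\xi+1$. The set $A'$ is predense in $Q_{<\xi}$ by induction, and the other hypotheses are verified as follows.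
\begin{itemize}
\item $Y_s\in M_{\delta^*}$, by Lemma~\ref{lem:capture}, since $Y_s\in N^*\cap L_{\omega_1}$.
\item $H$ is $\mathbb T(Y_s)$-generic over $M^*$, by Lemma~\ref{lem:cohen}, since $c_{\delta^*}$ is Cohen over $M^*$ by Lemma~\ref{lem:consequences}(ii).
\item $X_{\le\xi}\in M^*$. By Lemma~\ref{lem:consequences}(iii), $\dot X_\alpha^G\cap N^*\in M^*$, and $[(\xi+1)\times\omega]^2\subseteq N^*$.
\item $A\in M^*$. Since $\delta<\delta^*$ and $\vec M\in N^*$, we have $M_\delta,c_\delta\in N^*\cap L_{\omega_1}\subseteq M_{\delta^*}$. Every element of $M_\delta[c_\delta]$ is the value of a name in $M_\delta$, and the evaluation can be carried out in $M_{\delta^*}$. So $A\in M_\delta[c_\delta]\subseteq M_{\delta^*}$.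
\item $\bar G\in M^*$. The models $N$ and $N^*$ need not be comparable, but both contain $i=i_\alpha$. By elementarity $P_\alpha\cap N=i[\delta]$, so $\bar G=\{\pi(i)(\nu):\nu\in J\}$ with $J=\{\nu<\delta:i(\nu)\in G\}$. Here $\pi(i)\in\bar N\subseteq M_\delta\subseteq M_{\delta^*}$, and $J=\{\nu<\delta:\pi^*(i)(\nu)\in\bar G^*\}\in M^*$ because $\pi^*(i)\in M_{\delta^*}$.
\item $A'\in M^*$, as it is defined from $A$ and $\bar G$.
\end{itemize}
This completes the proof of \eqref{eq:claim} and of Proposition~\ref{prop:ddagger}. The inequality $b(\xi)>\delta$ for $\xi\ge\delta$ was essential: the set $A$ may depend on $c_\delta$, and the levels from $\delta$ on are built from reals $c_{\delta^*}$ that are generic over a model containing $c_\delta$.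

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\emph{The chain condition.} For $\alpha<\omega_2$, $P_\alpha$ is ccc by Proposition~\ref{prop:ddagger} and Lemma~\ref{lem:consequences}(i). A set of $\omega_1$ conditions in $P_{\omega_2}$ lies in some $P_\alpha$, $\alpha<\omega_2$, where two of its members are compatible. So $P_{\omega_2}$ is ccc and preserves cardinals. Let $G$ be $P_{\omega_2}$-generic over $L$.

\emph{Every subset of $L_{\omega_1}$ in $L[G]$ is the value of some $\sigma_\alpha$.} Let $\tau$ be a name for such a set. For $e\in L_{\omega_1}$ let $A_e$ be an antichain that is maximal among conditions forcing $e\in\tau$, and let $\sigma=\bigcup_e\{e\}\times A_e$. Then $\sigma^G=\tau^G$. Each $A_e$ is countable, so $\sigma$ mentions at most $\omega_1$ conditions and is a simple $P_\beta$-name for some $\beta<\omega_2$. Hence $\sigma=\sigma^\beta_\nu=\sigma_\alpha$ for some $\nu$ and $\alpha$. In particular $2^\omega\le2^{\omega_1}\le\omega_2$ in $L[G]$.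

\emph{The generic embeddings.} For $\alpha<\omega_2$ let $X_\alpha=\dot X_\alpha^{G_\alpha}$ and $f_\alpha=\bigcup\{p(\alpha):p\in G,\ \alpha\in\operatorname{dom}p\}$. Any two of the maps $p(\alpha)$ are included in a third, and all of them lie in $Q(X_\alpha,Y_{b_\alpha})$, so $f_\alpha$ is a partial isomorphism. It is total. For $x\in\omega_1\times\omega$ the set of $(p',q')\in P_{\alpha+1}$ with $x\in\operatorname{dom}q'$ is dense: given $(p,q)$, the condition $p$ forces, by Lemma~\ref{lem:Q}(c) and the richness of $Y_{b_\alpha}$, that $q$ has an extension in $\dot Q_\alpha$ with $x$ in its domain, and some $p'\le p$ decides such an extension $q'\in\mathcal Q$. So $f_\alpha$ embeds $X_\alpha$ into $Y_{b_\alpha}$.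

\emph{Universality.} A triangle-free graph of size $\omega_1$ in $L[G]$ is isomorphic to one on $\omega_1$, whose edge set is $\sigma_\alpha^G=\sigma_\alpha^{G_\alpha}$ for some $\alpha$. It embeds into $X_\alpha$ by the choice of $\dot X_\alpha$, then into $Y_{b_\alpha}$ by $f_\alpha$, and then into $U$ by Lemma~\ref{lem:U}. The graph $U$ is in $L$, is triangle-free and has size $\omega_1$.

\emph{The continuum.} For $m<2$ let $q_m=\{((0,0),(0,m))\}$. Singletons on level $0$ are closed, so $q_m\in\dot Q_\beta$ is forced for every $\beta$. For a limit $\alpha<\omega_2$ define $r_\alpha\in2^\omega\cap L[G_{\alpha+\omega}]$ by $r_\alpha(n)=1$ if and only if $f_{\alpha+n}(0,0)=(0,1)$. Let $\dot y$ be a $P_\alpha$-name for an element of $2^\omega$ and let $p\in P_{\alpha+\omega}$. Choose $n$ with $\alpha+n\notin\operatorname{dom}p$ and $u\le p{\upharpoonright}\alpha$ that forces $\dot y(n)=m$. By Lemma~\ref{lem:glue}, applied at $\alpha$ and then at $\alpha+n+1$, the function $u\cup p{\upharpoonright}[\alpha,\alpha+\omega)\cup\{(\alpha+n,q_{1-m})\}$ is a condition below $p$. It forces $f_{\alpha+n}(0,0)=(0,1-m)$, that is, $r_\alpha(n)=1-m\ne\dot y(n)$.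 So $r_\alpha\notin L[G_\alpha]$. For limits $\alpha<\alpha'$ we have $r_\alpha\in L[G_{\alpha'}]$ and $r_{\alpha'}\notin L[G_{\alpha'}]$, so these reals are distinct and $2^\omega\ge\omega_2$. Together with the upper bound, $2^\omega=2^{\omega_1}=\omega_2$ in $L[G]$. This proves Theorem~\ref{thm:main}.

\section{Colorings without monochromatic triangles}\label{sec:colorings}

For $k<\omega$, a \emph{$k$-coloring} of a set $X$ is a map $\chi\colon[X]^2\to\omega$ with no triangle all of whose pairs have the same color $i\in\{1,\dots,k\}$. To prove Theorem~\ref{thm:colorings} it suffices to force, for all $k$ at once, a $k$-coloring of $\omega_1$ into which every $k$-coloring of $\omega_1$ embeds: given a finite $I$ with $|I|=k$, rename the colors by a permutation of $\omega$ that maps $I$ onto $\{1,\dots,k\}$. The color $0$ is unrestricted and takes over the role of ``no edge'' as the default in all amalgamations.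

Fix $k$. A \emph{leveled $k$-coloring} is a $k$-coloring of a set $X$ with a map $\ell$ to the ordinals; substructures are induced, and isomorphisms preserve $\chi$ and $\ell$. For $1\le i\le k$ the pairs of color $i$ form a leveled graph $X^{[i]}$ on the same vertices, the \emph{$i$-th class graph}; let $N^i$ and $\rho^i$ refer to it. We put $S\sqsubseteq X$ if $S$ is a substructure of $X$ and $S^{[i]}\sqsubseteq X^{[i]}$ for all $i\in\{1,\dots,k\}$. Richness and $Q(X,Y)$ are defined by the same words as before. Being a $k$-coloring and being closed are both conjunctions of statements about the class graphs, so most verifications reduce to those already made. We go through the proof in order; $i$ always ranges over $\{1,\dots,k\}$.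

\emph{Section~\ref{sec:closed}.} Parts (a), (b), (d) of Lemma~\ref{lem:closed} follow by applying the graph versions to each class graph. So does Lemma~\ref{lem:onevertex}, whose conditions are now required for each $i$, with $N^i$ in place of $N$ and a vertex $k_i$ that may depend on $i$. For Lemma~\ref{lem:closed}(c), call a pair $(i,F)$ bad at step $n$, of value $\rho^i_X(F)$, if $\rho^i_X(F)<\rho^i_{S_n}(F)$. There are finitely many bad pairs at each step, since $k$ is finite. Choose one of maximal value $\eta_n$ and add $z\in N^i_X(F)$ with $\ell(z)=\eta_n$. A new bad pair $(i',F')$ has $z\in F'$, hence value $<m(F')\le\eta_n$, and the termination argument applies. The proofs of Lemmas~\ref{lem:segments}, \ref{lem:extension} and~\ref{lem:Q} use only Lemma~\ref{lem:closed} and the definition of richness. A one-point extension of $S$ is given by an ordinal and a map $S\to\omega$, so richness is again preserved by forcing.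

\emph{Proposition~\ref{prop:rich}: every $k$-coloring of $\omega_1$ embeds into a leveled $k$-coloring on $\omega_1\times\omega$ rich for $\omega_1$.} Given $X^n$ and $\mathcal C_n$, add for each $\xi<\omega_1$ a vertex $z$ of level $\xi$ for every tuple $(\theta,(K_i)_{1\le i\le k},(C_j)_{1\le j\le l})$ such that $k\le l<\omega$; $\theta$ is a finite partial map $X^n_{\le\xi}\to\omega\setminus\{0\}$ and no pair in $B_i=\theta^{-1}(i)$ has color $i$; $K_i=\emptyset$ or $K_i=N^i_{X^n}(k_i)$ for some $k_i\in X^n_{\le\xi}$; and the sets $C_j\in\mathcal C_n$ are pairwise disjoint. There are countably infinitely many tuples for each $\xi$. For $y\in X^n$ let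
\[
\chi(z,y)=
\begin{cases}
\theta(y)&\text{if }y\in\operatorname{dom}\theta,\\
i&\text{if }y\in\bigl(K_i\cap C_i\cap X^n_{>\xi}\bigr)\setminus\bigcup_{b\in B_i}N^i_{X^n}(b),\ 1\le i\le k,\\
j&\text{if }y\in C_j\cap X^n_{>\xi},\ k<j\le l,\\
0&\text{otherwise,}
\end{cases}
\]
and give pairs of new vertices the color $0$. The cases are exclusive because the $C_j$ are disjoint. In the $i$-th class graph, the neighborhood of $z$ is the set \eqref{eq:nbhd} for the triple $(K_i,C_i,B_i)$, and new vertices are nonadjacent. So the proof of Proposition~\ref{prop:rich} shows that each class graph of $X^{n+1}$ is triangle-free and that $X^n\sqsubseteq X^{n+1}$. For richness of $X=\bigcup_nX^n$, let $S\sqsubseteq X$ be finite, $S\subseteq X^n$, $S\sqsubseteq S\cup\{z^*\}$ and $\xi=\ell(z^*)$. Let $\theta$ be the restriction of $\chi(z^*,\cdot)$ to the elements of $S_{\le\xi}$ where it is nonzero. Let $l\ge k$ bound the colors $\chi(z^*,y)$, $y\in S$, and let $F_j=\{y\in S_{>\xi}:\chi(z^*,y)=j\}$ for $1\le j\le l$. If $F_i=\emptyset$ let $K_i=\emptyset$; otherwise Lemma~\ref{lem:onevertex}(a) gives $k_i\in S_{\le\xi}$ with $F_i\subseteq K_i=N^i_{X^n}(k_i)$.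 Take a length at which the images in $2^\omega$ of the points of $S$ have distinct initial segments, and let $C_j$ be the preimage of the union of the corresponding basic clopen sets around the images of the points of $F_j$. The $C_j$ are disjoint and $C_j\cap S_{>\xi}=F_j$. No pair in $B_i\cup F_i$ has color $i$, since it would form a triangle of color $i$ with $z^*$. So the tuple is admissible, and the new vertex $z$ has $\chi(z,y)=\chi(z^*,y)$ for all $y\in S$. Finally $N^i_{X^{n+1}}(z)_{<\xi}\subseteq B_i\subseteq S$, so $S\cup\{z\}\sqsubseteq X^{n+1}\sqsubseteq X$ by Lemma~\ref{lem:onevertex}(b).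

\emph{Lemma~\ref{lem:generic}.} The poset $\mathbb T(Y)$ is defined by the same words and is countable. Let $Y^H$ be the union of the colorings $t\in H$; if $H$ meets the sets $D_y$, every finite set of vertices lies in a member of $H$, so $Y^H$ colors all pairs, and (1) and (2) follow as before. In the density proof for $D_y$, a new top vertex gets color $0$ to all of $t$, and pairs between $E'\setminus E$ and top vertices get color $0$; each class graph of the extension is then the extension considered in the graph proof, and $E\sqsubseteq E'$ holds in each class graph. The second family is indexed by the countably many triples $(t,\eta,\theta)$ where $\theta\colon t\to\omega$ gives the colors from $z^*$ in an extension $t\sqsubseteq t\cup\{z^*\}$ with $\ell(z^*)=\eta\le\xi$; in the definition of the dense set, $N_{t'}(z)\cap t=B$ is replaced by $\chi(z,y)=\theta(y)$ for $y\in t$. Each $B^i=\theta^{-1}(i)$ is independent in $t^{[i]}$, and $B^i_{>\eta}$ is empty or contained in $N^i_t(k_i)$ for some $k_i\in t_{\le\eta}$. Given $t''\le t$, extend $\theta$ by $0$ to $t''$. If $\eta=\xi$, let $z$ be a new top vertex. If $\eta<\xi$,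 then $E\cup\{z^*\}$ with the colors $\theta{\upharpoonright}E$ is a $k$-coloring in which $E=t''_{<\xi}$ is closed, because each $k_i$ lies in $E$; richness of $Y$ gives $z\in Y\setminus E$ of level $\eta$ with $\chi_Y(z,y)=\theta(y)$ for $y\in E$ and $E\cup\{z\}\sqsubseteq Y$. Let $t'=t''\cup\{z\}$ with $\chi(z,\cdot)=\theta$. Then $t'_{<\xi}\sqsubseteq Y$ and $N^i_{t'}(z)=B^i\subseteq t$, so $t'$ is a $k$-coloring, and Lemma~\ref{lem:onevertex} gives $t''\sqsubseteq t'$ and $t\cup\{z\}\sqsubseteq t'$. Part (3) follows as before.

\emph{Lemma~\ref{lem:crossing}.} The condition $t'$ is the image of the coloring $X{\upharpoonright}S'$ under $q^*$, hence a $k$-coloring. The rest of the proof consists of appeals to Lemmas~\ref{lem:closed}, \ref{lem:extension}, \ref{lem:Q} and~\ref{lem:generic}.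

\emph{Section~\ref{sec:U}.} With the same $M_\delta$ and $c_\delta$ for all $k$, the recursion gives coherent rich $k$-colorings $Y^{(k)}_s$, and Lemma~\ref{lem:cohen} concerns only a countable poset. Let $U^{(k)}$ be the coloring of $T\times\omega$ in which distinct vertices $(s,n)$, $(s',n')$ with comparable $s,s'$ get the color of $\{(\xi,n),(\xi',n')\}$ in $Y^{(k)}_{s\cup s'}$, and all other pairs get color $0$. A triangle of color $i\ne0$ has comparable first coordinates, so it yields a triangle of color $i$ in some $Y^{(k)}_{s^*}$. Hence $U^{(k)}$ is a $k$-coloring of a set of size $\omega_1$, and each $Y^{(k)}_b$ embeds into it.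

\emph{Sections~\ref{sec:iteration} to~\ref{sec:proof}.} A coloring of $\omega_1$ or $\omega_1\times\omega$, viewed as a set of pairs $(e,\chi(e))$, is a subset of $L_{\omega_1}$, so simple names and Lemma~\ref{lem:consequences}(iii) cover it. Let the bookkeeping run through all triples $(k,\beta,\nu)\in\omega\times\omega_2\times\omega_2$, so that stage $\alpha$ provides $k_\alpha$ and $\sigma_\alpha$. Let $\dot X_\alpha$ name a rich leveled $k_\alpha$-coloring on $\omega_1\times\omega$ into which the value of $\sigma_\alpha$ embeds if that value is a $k_\alpha$-coloring of $\omega_1$; require $Y^{(k_\alpha)}_{b_\alpha{\upharpoonright}\xi}\in N_\xi$; and let $\dot Q_\alpha$ name $Q(\dot X_\alpha,Y^{(k_\alpha)}_{b_\alpha})$, computed for $k_\alpha$-colorings. Lemmas~\ref{lem:glue} and~\ref{lem:consequences} and the limit step of Proposition~\ref{prop:ddagger} do not depend on the nature of the iterands. The successor step uses Lemmas~\ref{lem:segments}, \ref{lem:Q}, \ref{lem:crossing} and~\ref{lem:cohen} for $k=k_\alpha$, and $X_{\le\xi}\in M^*$ holds because $[(\xi+1)\times\omega]^2\times\omega\subseteq N^*$. Section~\ref{sec:proof}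 uses Lemma~\ref{lem:Q}(c) and the fact that singletons on level $0$ are closed, which holds in every class graph. So the forcing is ccc and gives $2^\omega=2^{\omega_1}=\omega_2$. In the extension, every $k$-coloring of $\omega_1$ is the value of $\sigma_\alpha$ for some $\alpha$ with $k_\alpha=k$, and it embeds into $X_\alpha$, into $Y^{(k)}_{b_\alpha}$ and into $U^{(k)}$. A copy of $U^{(k)}$ on $\omega_1$ is the required universal $k$-coloring. This proves Theorem~\ref{thm:colorings}.

\begin{thebibliography}{1}

\bibitem{indep}
\emph{Some Independence Results For Amenable Group Actions, Universal},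
\texttt{https://yorkspace.library.yorku.ca/\allowbreak server/\allowbreak api/\allowbreak core/\allowbreak bitstreams/\allowbreak 45e01c1a-82d6-40e2-a5a8-8c8c622ca593/\allowbreak content}

\end{thebibliography}
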